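# Intersection products and the filtration of Chow groups by correspondences into low codimension

## A product on $S\times C$ that falls one step short

All varieties are over $\mathbb C$ and may be taken connected. For smooth projective $X$ of dimension $d_X$ we write $CH^r(X)$ for the Chow group with $\mathbb Q$-coefficients, unless integral coefficients are mentioned. A correspondence $w\in CH^m(X\times Y)$ induces
$$w_*:CH^r(X)\to CH^{r+m-d_X}(Y),\qquad w_*(\xi)=pr_{Y*}\big(w\bullet(\xi\times Y)\big).$$
Put $\delta_X(r,\nu)=d_X-r+\nu$, and for an integer $\nu\ge 0$ let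
$$\mathcal F^\nu CH^r(X)=\{\xi\in CH^r(X): w_*(\xi)=0 \text{ for all smooth projective }Y,\ 1\le \ell\le\nu,\ w\in CH^{\delta_X(r,\nu)-\ell}(X\times Y)\}.\tag{1}$$
Such a $w$ lands in $CH^{\nu-\ell}(Y)$. So $\xi\in\mathcal F^\nu CH^r(X)$ exactly when every correspondence from $CH^r(X)$ into some $CH^k(Y)$ with $0\le k<\nu$ kills $\xi$. The talk is about the following conjecture, taken from "Nori's Conjecture Revisited":
$$\xi_i\in\mathcal F^{\nu_i}CH^{r_i}(X)\ (i=1,2)\quad\overset{?}{\Longrightarrow}\quad \xi_1\bullet\xi_2\in\mathcal F^{\nu_1+\nu_2}CH^{r_1+r_2}(X).\tag{2}$$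

The conjecture is false. To say where it fails, let $S$ be a smooth projective surface with $q(S)=0$ and $p_g(S)>0$, let $\{C_t\}_{t\in\mathbb P^1}$ be a Lefschetz pencil of hyperplane sections of $S\subset\mathbb P^N$, and let $b$ be a base point of the pencil, so $b\in C_t$ for all $t$. For smooth $C=C_t$ let $j:C\to S$ be the inclusion and $\Gamma=\{(j(c),c)\}\subset S\times C$. Let $(L_i)$ be a basis of $\mathrm{Pic}(S)_{\mathbb Q}=NS(S)_{\mathbb Q}$, let $(L_i^*)$ be the dual basis for the intersection form, and fix $o\in S$. Put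
$$\xi_C=\Gamma-o\times C-\sum_i L_i^*\times j^*L_i\ \in CH^2(S\times C).\tag{3}$$

**Theorem A.** For all but countably many $t$, with $C=C_t$ and $X=S\times C$: $\xi_C\in\mathcal F^2CH^2(X)$, and there is $D\in\mathrm{Pic}^0(C)$ with $pr_C^*D\in\mathcal F^1CH^1(X)$ and $\xi_C\bullet pr_C^*D\notin\mathcal F^3CH^3(X)$.

So (2) fails for $(\nu_1,r_1,\nu_2,r_2)=(2,2,1,1)$. Two further theorems describe how far products do respect the filtration.

**Theorem B.**
1. $\mathcal F^{\nu_1}CH^{r_1}(X)\bullet\mathcal F^{\nu_2}CH^{r_2}(X)\subset\mathcal F^{\max(\nu_1,\nu_2)}CH^{r_1+r_2}(X)$ always. So (2) holds if $\nu_1\nu_2=0$.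
2. If $\xi_1,\xi_2$ are homologically trivial, then $\xi_1\bullet\xi_2\in\mathcal F^2$. So the case $\nu_1=\nu_2=1$ of (2) holds on every $X$ on which numerical and homological equivalence agree.
3. For $(\nu_1,\nu_2)=(2,1)$, (2) fails (for suitable $X$) for every $r_1\ge 2$, $r_2\ge 1$. For $(\nu_1,\nu_2)=(2,2)$ it fails for every $r_1,r_2\ge 2$. These ranges are sharp, since $\mathcal F^\nu CH^r=0$ for $\nu>r$. In particular the exponent $\max(\nu_1,\nu_2)$ in part 1 is optimal for $(2,1)$.
4. For every $m\ge1$ there are a smooth projective $X$, $\xi\in\mathcal F^2CH^2(X)$ and $D_1,\dots,D_m\in\mathcal F^1CH^1(X)$ with $\xi\bullet D_1\bullet\cdots\bullet D_m\notin\mathcal F^{m+2}CH^{m+2}(X)$.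

**Theorem C.** Let $S$ be a smooth projective surface with $q(S)=0$ and $CH_0(S)=\mathbb Q$. (By Bloch's conjecture this should be equivalent to $q=p_g=0$.) Then for every smooth projective curve $C$, $\mathcal F^\nu CH^r(S\times C)=0$ for all $\nu\ge 2$ and all $r$, and (2) holds on $S\times C$.

Other pairs, such as $(\nu_1,\nu_2)=(3,1)$, are not decided here.

Here is what Theorem A says. Every correspondence from $CH^2(S\times C)$ into a $CH^0(Y)$ or a $CH^1(Y)$ kills $\xi_C$, and every correspondence into a $CH^0(Y)$ kills the divisor $pr_C^*D$. The conjecture would then force every correspondence into a $CH^2(Y)$ to kill the product. We shall see that the plainest one, $pr_{S*}:CH^3(S\times C)\to CH^2(S)$, sends the product to a nonzero class $[x]-[b]$. A concrete case is a smooth quartic surface $S\subset\mathbb P^3$, where $q=0$ and $p_g=1$, with $C$ a very general member of a Lefschetz pencil of plane sections. If such an $S$ has Picard number $1$ and $h$ is the hyperplane class, then $L=h$, $L^*=\tfrac14h$, and $\xi_C=\Gamma-o\times C-\tfrac14\,C\times h|_C$.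

## What membership in $\mathcal F^\nu$ tests

The larger $\nu$ is, the more targets $CH^k(Y)$ are tested, so the filtration decreases, and $\mathcal F^0$ is everything because nothing is tested.

**The step $\nu=1$.** Only $k=0$ is tested. Here $w\in CH^{d_X-r}(X\times Y)$ and $w_*\xi\in CH^0(Y)=\mathbb Q$. Restricting to a point $y\in Y$, the number $w_*\xi$ is $\deg(w_y\bullet\xi)$ with $w_y=w|_{X\times y}\in CH^{d_X-r}(X)$, and every class in $CH^{d_X-r}(X)$ is a $w_y$ (take $Y$ a point). Hence $\mathcal F^1CH^r(X)=CH^r_{\mathrm{num}}(X)$, the cycles numerically equivalent to zero.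

**Zero-cycles on a surface with $q=0$.** We shall need the following: if $q(S)=0$ and $Y$ is smooth projective and connected, then
$$\mathrm{Pic}(Y\times S)=pr_Y^*\mathrm{Pic}(Y)\oplus pr_S^*\mathrm{Pic}(S).\tag{4}$$
Indeed, for a line bundle $M$ on $Y\times S$ the restrictions $M|_{y\times S}$ are algebraically equivalent to one another, and $\mathrm{Pic}^0(S)=0$, so they are all isomorphic to one $L$. Then $M\otimes pr_S^*L^{-1}$ is trivial on every $y\times S$, so it is pulled back from $Y$ by the seesaw principle. The sum is direct, as one sees by restricting to $y\times S$ and $Y\times s$.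

Now test a zero-cycle $\xi\in CH^2(S)$ against $CH^1(Y)$. By (4), $w\in CH^1(S\times Y)$ has the form $pr_S^*A+pr_Y^*B$, and $w_*\xi=\deg(\xi)\,B$, because $A\bullet\xi\in CH^3(S)=0$. So $\mathcal F^1CH^2(S)=\mathcal F^2CH^2(S)$ is the group of zero-cycles of degree $0$.

**A product of two curves.** Let $X=C_1\times C_2$, $D_1=[x]-[b]$ on $C_1$, $D_2=[y]-[c]$ on $C_2$. The product of the pulled-back divisors is
$$(x,y)-(x,c)-(b,y)+(b,c).$$
The conjecture with $\nu_1=\nu_2=1$ wants this in $\mathcal F^2CH^2(X)$. Its degree is $0$, which settles $k=0$. For $k=1$, a correspondence $w\in CH^1(X\times Y)$, integral after multiplying, assigns to $p\in X$ a class $w_p=w_*[p]\in\mathrm{Pic}(Y)$, and $p\mapsto w_p-w_{(b,c)}$ is a morphism from $C_1\times C_2$ to the abelian variety $\mathrm{Pic}^0(Y)$. Such a morphism is of the form $f_1(x)+f_2(y)$, so its alternating sum over the four points vanishes. The conjecture holds here.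

The next lemma collects the formal properties that we use throughout.

**Lemma 1.** (a) If $v\in CH^*(X\times X')$ induces $v_*:CH^r(X)\to CH^{r'}(X')$, then $v_*\mathcal F^\nu CH^r(X)\subset\mathcal F^\nu CH^{r'}(X')$. (b) $CH^s(X)\bullet\mathcal F^\nu CH^r(X)\subset\mathcal F^\nu CH^{r+s}(X)$. (c) $\mathcal F^\nu CH^r(X)=0$ for $\nu>r$.

**Proof.** (a) Let $w$ be a correspondence from $CH^{r'}(X')$ to $CH^k(Y)$ with $k<\nu$. Then $w_*v_*=(w\circ v)_*$. As $v$ has codimension $d_X-r+r'$ and $w$ has codimension $d_{X'}-r'+k$, the composite $w\circ v$ has codimension $(d_X-r+r')+(d_{X'}-r'+k)-d_{X'}=d_X-r+k$. So it is one of the correspondences tested in the definition of $\mathcal F^\nu CH^r(X)$.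

(b) Multiplication by $\eta\in CH^s(X)$ is induced by $(\Delta_X)_*\eta\in CH^{d_X+s}(X\times X)$, where here $\Delta_X:X\to X\times X$ is the diagonal map. Apply (a).

(c) The identity is a correspondence from $CH^r(X)$ to $CH^r(X)$, and $r<\nu$. $\square$

In particular pullbacks and pushforwards along morphisms preserve $\mathcal F^\nu$, since they are induced by graphs and their transposes. Lemma 1(c) gives two simple cases at once: $\mathcal F^2CH^1=0$, and $\mathcal F^3CH^2(S)=0$ for a surface. So in the pair $(2,1)$ the first cycle must have codimension at least $2$ and the second at least $1$; Theorem A lives in exactly these codimensions.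

## The formal argument for products, and the codimension at which it stops

Suppose $\xi_i\in\mathcal F^{\nu_i}CH^{r_i}(X)$, and let $w$ be a correspondence from $CH^{r_1+r_2}(X)$ to $CH^k(Y)$ with $k<\nu_1+\nu_2$. The natural move is to absorb one cycle into the correspondence:
$$w_*(\xi_1\bullet\xi_2)=w'_*\xi_2,\qquad w'=w\bullet pr_X^*\xi_1 .\tag{5}$$
If $k<\nu_2$ this vanishes. By symmetry it vanishes if $k<\nu_1$. That is Lemma 1(b) used twice:

**Proof of Theorem B, part 1.** By Lemma 1(b), $\xi_1\bullet\xi_2$ lies in $\mathcal F^{\nu_1}$ and in $\mathcal F^{\nu_2}$, hence in $\mathcal F^{\max(\nu_1,\nu_2)}$. If $\nu_1\nu_2=0$, then $\max(\nu_1,\nu_2)=\nu_1+\nu_2$. $\square$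

For $\max(\nu_1,\nu_2)\le k<\nu_1+\nu_2$ one has to use that $w'$ in (5) is special. For this we recall Abel–Jacobi maps. For a rational Hodge structure (HS) $H$ of weight $2p-1$ put
$$J(H)_{\mathbb Q}=H_{\mathbb C}/(F^pH+H_{\mathbb Q}),\qquad\text{so}\quad J^p(X)\otimes\mathbb Q=J(H^{2p-1}(X,\mathbb Q))_{\mathbb Q}.$$
This is additive and functorial in $H$, and a Tate twist does not change it. For example, $J^1(Y)\otimes\mathbb Q=\mathrm{Pic}^0(Y)\otimes\mathbb Q$, while $J^2(S)\otimes\mathbb Q=0$ for a surface with $q=0$, since then $H^3(S,\mathbb Q)=0$.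

**Fact (AJ).** If $\xi$ is homologically trivial, then $AJ(w_*\xi)=[w]_*AJ(\xi)$, where $[w]_*$ is the induced morphism of HS. (This is the compatibility of Deligne–Beilinson cycle classes with pullback, product and pushforward: El Zein–Zucker; Esnault–Viehweg.) On divisors, $AJ:CH^1_{hom}(Y)\to J^1(Y)\otimes\mathbb Q$ is injective.

**Proof of Theorem B, part 2.** Let $w$ be a correspondence from $CH^{r_1+r_2}(X)$ to $CH^k(Y)$ with $k\le 1$. If $k=0$, then $w_*(\xi_1\bullet\xi_2)$ is homologically trivial in $CH^0(Y)=\mathbb Q\cong H^0(Y,\mathbb Q)$, hence $0$. If $k=1$, use (5). Since $\xi_1$ is homologically trivial, so is $w'$, and $[w']_*=0$. Since $\xi_2$ is homologically trivial, $w'_*\xi_2\in CH^1_{hom}(Y)$, and $AJ(w'_*\xi_2)=[w']_*AJ(\xi_2)=0$ by (AJ). Injectivity on divisors gives $w'_*\xi_2=0$. The second assertion follows because $\mathcal F^1=CH_{\mathrm{num}}$. $\square$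

Now try the same for $(\nu_1,\nu_2)=(2,1)$, with both cycles homologically trivial. The new test is $k=2$. Formula (5) still gives a homologically trivial class $w'_*\xi_2\in CH^2(Y)$ with $AJ(w'_*\xi_2)=0$, and here the argument stops: injectivity of $AJ$ was used for divisors, and in $CH^2$ it is not available. If $Y=S$ is a surface with $q=0$, then $J^2(S)\otimes\mathbb Q=0$, so $AJ$ sees no zero-cycle of degree $0$ at all, while for $p_g(S)>0$ nonzero ones exist (Lemma 4 below).

This tells us where to look for a counterexample: for a correspondence into $CH^2(S)=CH_0(S)$ with $q(S)=0$ and $p_g(S)>0$. The cheapest members of $\mathcal F^1CH^1$ are pullbacks of divisors $D\in\mathrm{Pic}^0(C)$ from a curve, and the graph $\Gamma$ of $j:C\to S$ turns such a $D$ into a zero-cycle on $S$. With $\gamma=(j,\mathrm{id}):C\to S\times C$ we have $\Gamma=\gamma_*[C]$, and the projection formula gives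
$$pr_{S*}(\Gamma\bullet pr_C^*D)=pr_{S*}\gamma_*D=j_*D.\tag{6}$$
The difficulty is that $\Gamma$ is not in $\mathcal F^2CH^2(S\times C)$, since it is not even numerically trivial: $\Gamma\bullet(S\times c)$ is a point. We must correct $\Gamma$ without spoiling (6).

## Stripping the algebraic part off the graph

Which corrections are harmless? We have $pr_{S*}((o\times C)\bullet pr_C^*D)=\deg(D)\,o=0$, and for $A\in\mathrm{Pic}(S)_{\mathbb Q}$, $a\in\mathrm{Pic}(C)_{\mathbb Q}$ we have $(A\times a)\bullet pr_C^*D=A\times(a\bullet D)=0$, because $CH^2(C)=0$. So we may subtract any combination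
$$\zeta=\Gamma-o\times C-\sum_iL_i^*\times a_i,\qquad a_i\in\mathrm{Pic}(C)_{\mathbb Q},$$
and the product with $pr_C^*D$ still pushes forward to $j_*D$.

Among the correspondences that $\zeta$ must survive are the maps into $CH^1(C)$
$$\lambda_k:CH^2(S\times C)\to CH^1(C),\qquad \lambda_k(\zeta)=pr_{C*}(\zeta\bullet pr_S^*L_k).$$
We compute $\lambda_k(\Gamma)=pr_{C*}\gamma_*(j^*L_k)=j^*L_k$, and $\lambda_k(o\times C)=0$, because $o\bullet L_k\in CH^3(S)=0$, and $\lambda_k(L_i^*\times a_i)=(L_i^*\cdot L_k)\,a_i$. Hence
$$\lambda_k(\zeta)=j^*L_k-a_k .\tag{7}$$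
So $\zeta\in\mathcal F^2$ forces $a_k=j^*L_k$, and we arrive at $\xi_C$ of (3).

Matching cohomology classes alone would not do. Take a quartic $S$ of Picard number $1$ with hyperplane class $h$, a smooth plane section $C$, which has genus $3$, and $\zeta=\Gamma-o\times C-C\times c_0$ for a point $c_0\in C$. This is homologically trivial (Step 1 below gives $[\Gamma]=[o]\otimes1+[C]\otimes[pt]$), and it is the case $a=4c_0$ of the above. By (7), $\lambda_h(\zeta)=h|_C-4c_0$. This vanishes in $\mathrm{Pic}(C)_{\mathbb Q}$ for at most countably many $c_0$: for two such points, $c_0-c_0'$ is torsion in the Jacobian, which has countably many torsion points, and $c_0\mapsto c_0-c_0'$ is injective since the genus is positive. For all other $c_0$ the cycle $\zeta$ is not in $\mathcal F^2$.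

There is a cleaner way to see $\xi_C$. Put
$$P=\Delta_S-o\times S-S\times o-\sum_iL_i\times L_i^*\ \in CH^2(S\times S),\tag{8}$$
the diagonal with all its evidently algebraic parts removed. The tensor $\sum_iL_i\times L_i^*$ equals $\sum_iL_i^*\times L_i$, because the intersection form is symmetric. Pulling $P$ back along $\mathrm{id}\times j:S\times C\to S\times S$ sends $\Delta_S$ to $\Gamma$, $o\times S$ to $o\times C$, $S\times o$ to $S\times j^*o=0$ (as $CH^2(C)=0$), and $L_i^*\times L_i$ to $L_i^*\times j^*L_i$. So $\xi_C=(\mathrm{id}\times j)^*P$ up to the order of the two factors $S$ in (8), in the subtracted terms. (The terms $o\times S$ and $S\times o$ are kept in their places.)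

Let $T=NS(S)_{\mathbb Q}^\perp\subset H^2(S,\mathbb Q)$. By the Hodge index theorem the form on $NS(S)_{\mathbb Q}$ is nondegenerate, so $H^2(S,\mathbb Q)=NS(S)_{\mathbb Q}\oplus T$. As $T$ is orthogonal to the hyperplane class, it is a sub-HS of primitive cohomology, hence polarized by the intersection form up to sign. In the quartic example of Picard number $1$, $T$ has rank $21$ and $T^{2,0}$ is one-dimensional.

**Lemma 2.** Let $C=C_t$ be smooth, $X=S\times C$, $H=H^1(C,\mathbb Q)$. Then $\xi_C$ is homologically trivial, and $AJ(\xi_C)$ lies in the summand $J(T\otimes H)_{\mathbb Q}$ of $J(H^3(X,\mathbb Q))_{\mathbb Q}$.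

**Proof.** Since $q(S)=0$, $H^1(S,\mathbb Q)=H^3(S,\mathbb Q)=0$.

**Step 1: the class of $\xi_C$ is zero.** By Künneth, $H^4(X)=H^4(S)\otimes H^0(C)\oplus H^2(S)\otimes H^2(C)$. Write $[\Gamma]=n\,[o]\otimes 1+a\otimes[pt]$. Intersecting with $S\times\{c\}$ gives one point, so $n=1$. For $\beta\in H^2(S)$, pairing with $pr_S^*\beta$ gives $a\cdot\beta=\int_Cj^*\beta=[C]\cdot\beta$, so $a=[C]$. On the other side, $[o\times C]=[o]\otimes1$, and
$$\sum_i[L_i^*]\otimes[j^*L_i]=\sum_i(L_i\cdot C)[L_i^*]\otimes[pt]=[C]\otimes[pt],$$
because $C\in NS(S)_{\mathbb Q}$ and the bases are dual. Hence $[\xi_C]=0$.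

**Step 2: the Néron–Severi component of $AJ(\xi_C)$ is zero.** Künneth gives $H^3(X)=H^2(S)\otimes H=(NS(S)_{\mathbb Q}\otimes H)\oplus(T\otimes H)$. Write $AJ(\xi_C)=u+v$ accordingly, with $u=\sum_iL_i^*\otimes u_i$ and $u_i\in J(H)_{\mathbb Q}$. The correspondence $\lambda_k$ acts on $H^3(X)$ by $\alpha\otimes\beta\mapsto(\alpha\cdot L_k)\beta$. It kills $T\otimes H$ and sends $u$ to $\sum_i(L_i^*\cdot L_k)u_i=u_k$. So (AJ) gives $u_k=AJ(\lambda_k(\xi_C))$, and $\lambda_k(\xi_C)=0$ by (7) with $a_k=j^*L_k$. Thus $u=0$ and $AJ(\xi_C)=v\in J(T\otimes H)_{\mathbb Q}$. $\square$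

If $w$ is any correspondence from $CH^2(X)$ to $CH^1(Y)$, then $AJ(w_*\xi_C)=[w]_*v$, where $[w]_*$ restricts to a morphism of HS $T\otimes H\to H^1(Y)(-1)$. So $\xi_C\in\mathcal F^2$ will follow if $T\otimes H$ has no such morphisms other than $0$.

## No maps from $T\otimes H^1(C_t)$ to a weight-one Hodge structure, for very general $t$

A first thought is to note that $T\otimes H$ has a piece $T^{2,0}\otimes H^{1,0}$ of type $(3,0)$, which has to die in $H^1(Y)(-1)$, whose types are $(2,1)$ and $(1,2)$. If $T\otimes H$ were a simple HS this would finish the matter. But simplicity of $T$ and of $H$ does not give simplicity of $T\otimes H$. Let $T=\mathbb Q^2$ and $H=\mathbb Q^2$ carry rational operators $I_T$, $I_H$ with square $-1$; let the $i$-eigenspaces be $T^{2,0}$ and $H^{1,0}$, and let the $(-i)$-eigenspaces be $T^{0,2}$ and $H^{0,1}$. Both are simple: a rational sub-HS of dimension one would have to be of type $(1,1)$ in $T$, and cannot exist in odd weight in $H$. Yet $I_T\otimes I_H$ is rational, with eigenvalue $-1$ on types $(3,0),(0,3)$ and $+1$ on types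 $(2,1),(1,2)$. So $\ker(I_T\otimes I_H-1)$ is a two-dimensional sub-HS with types $(2,1),(1,2)$ and a direct summand. It is $H^1(E')(-1)$ for an elliptic curve $E'$, since every two-dimensional rational HS with types $(1,0),(0,1)$ is the $H^1$ of an elliptic curve up to isomorphism.

What rules this out in our situation is the freedom to move $C$. As $t$ varies, $T$ stays constant while $H^1(C_t)$ has large monodromy. For very general $t$ the sub-HS of $T\otimes H^1(C_t)$ must be compatible with a subgroup of finite index in the monodromy, and the Picard–Lefschetz formula shows that $H^1(C_t)$ is irreducible under every such subgroup.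

**Fact (Lef).** ([V2, Ch. 2–3], where [V2] is C. Voisin, *Hodge Theory and Complex Algebraic Geometry II*, CUP 2003; SGA 7 XVIII.) The monodromy group on $H^1(C_t,\mathbb Q)$ is generated by Picard–Lefschetz transvections $T_{\delta_i}:x\mapsto x\pm\langle x,\delta_i\rangle\delta_i$. The vanishing cycles $\delta_i$ are conjugate up to sign under monodromy. They span $\ker(H^1(C_t)\to H^3(S))$.

In our case $H^3(S,\mathbb Q)=0$, so they span all of $H^1(C_t,\mathbb Q)$.

**Lemma 3.** For all but countably many $t$, for every smooth projective $Y$, every morphism of HS $\varphi:T\otimes H^1(C_t,\mathbb Q)\to H^1(Y,\mathbb Q)(-1)$ is zero.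

**Proof.** Let $U\subset\mathbb P^1$ be the locus of smooth members, $G=\pi_1(U)$, and $\mathbb V$ the variation of Hodge structure $\{H^1(C_t,\mathbb Q)\}$ on $U$. Put $\mathbb M=T\otimes\mathbb V$, with $T$ constant, and $\mathcal E=\mathrm{End}(\mathbb M)$, a variation of weight $0$. The lattices $T\cap H^2(S,\mathbb Z)$ (modulo torsion) and $H^1(C_t,\mathbb Z)$ give integral structures. Let $Q$ be the flat polarization of $\mathbb M$.

**Step 1: a finite-index subgroup that preserves every sub-HS at a very general point.** Let $p:\tilde U\to U$ be the universal cover and trivialize $\mathcal E$ on it with fibre $\mathcal E_0$. For $e\in\mathcal E_{0,\mathbb Q}$ let $\tilde U_e\subset\tilde U$ be the locus where $e\in F^0$. It is the zero locus of a holomorphic section of $\mathcal E/F^0\mathcal E$, so it is closed analytic in the connected curve $\tilde U$, hence all of $\tilde U$ or countable. Let $B$ be the union of the sets $p(\tilde U_e)$ over those $e$ with $\tilde U_e\ne\tilde U$. As $\mathcal E_{0,\mathbb Q}$ is countable, $B$ is countable.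

Let $A=\{e\in\mathcal E_{0,\mathbb Q}:\tilde U_e=\tilde U\}$. It is a rational subspace and is $G$-stable, since deck transformations permute the loci $\tilde U_e$. A rational class in $F^0$ of a HS of weight $0$ is of type $(0,0)$, so every $e\in A$ is of type $(0,0)$ at every point.

We claim that $G$ acts on $A$ through a finite group. For $f\in\mathcal E_{0,\mathbb Q}$ let $f^\dagger$ be its adjoint for $Q$, and consider the form $(f,g)\mapsto\mathrm{tr}(fg^\dagger)$. It is symmetric, rational and $G$-invariant, because $Q$ is flat. At any point of $\tilde U$ let $c$ be the Weil operator, normalized so that $\mathbf h(u,v)=Q(cu,\bar v)$ is a positive definite hermitian form. If $f$ is rational of type $(0,0)$, it commutes with $c$, so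
$$\mathbf h(fu,v)=Q(fcu,\bar v)=Q(cu,f^\dagger\bar v)=\mathbf h(u,f^\dagger v).$$
Thus $f^\dagger$ is also the adjoint of $f$ for $\mathbf h$, and $\mathrm{tr}(ff^\dagger)>0$ unless $f=0$. So our form is positive definite on $A$. The group $G$ preserves it and preserves the lattice $A\cap\mathcal E_{0,\mathbb Z}$ of $A$, and the isometry group of a lattice with a positive definite form is finite. This proves the claim.

Let $G'\subset G$ be the kernel of the action on $A$. It is normal of finite index; with $n=[G:G']$ we have $g^n\in G'$ for all $g\in G$.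

Now let $t\in U\setminus B$, choose $\tilde t$ over $t$, and identify $\mathcal E_0$ with the fibre at $\tilde t$. Write $H=H^1(C_t,\mathbb Q)$. Let $W\subset T\otimes H$ be a sub-HS. As $\mathbf h$ is definite, $T\otimes H=W\oplus W^\perp$ for $Q$, and the projector $e$ onto $W$ along $W^\perp$ is rational of type $(0,0)$. So $\tilde t\in\tilde U_e$. Since $t\notin B$, this forces $\tilde U_e=\tilde U$, that is, $e\in A$. Hence $G'$ fixes $e$ under conjugation, and $W=\mathrm{im}(e)$ is $G'$-stable.

If $H=0$ the lemma holds trivially for this $t$, so assume $H\ne0$.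

**Step 2: $H_{\mathbb C}$ is an irreducible $G'$-module.** Let $0\ne V\subset H_{\mathbb C}$ be $G'$-stable, and let $\Sigma$ be the set of all $G$-translates of the $\pm\delta_i$. For $\delta=g\delta_i\in\Sigma$ the transvection $T_\delta=gT_{\delta_i}g^{-1}$ comes from an element of $G$. Since $\langle\delta,\delta\rangle=0$,
$$T_\delta^n(x)=x\pm n\langle x,\delta\rangle\delta ,$$
and this comes from an element of $G'$. So if $\langle v,\delta\rangle\ne0$ for some $v\in V$, then $T_\delta^n(v)-v\in V$ is a nonzero multiple of $\delta$, and $\delta\in V$. Therefore each $\delta\in\Sigma$ either lies in $V$ or is orthogonal to $V$. In the first case $T_\delta$ changes vectors of $V$ by multiples of $\delta\in V$; in the second $T_\delta$ is the identity on $V$. Either way $T_\delta V=V$, and as these transvections generate the monodromy group, $V$ is $G$-stable.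

The set $\Sigma$ spans $H$, the form is nondegenerate and $V\ne0$, so some $\delta\in\Sigma$ is not orthogonal to $V$ and hence lies in $V$. All elements of $\Sigma$ are $G$-conjugate up to sign and $V$ is $G$-stable, so $\Sigma\subset V$, and $V=H_{\mathbb C}$.

**Step 3: every $G'$-stable subspace of $T\otimes H$ is $T'\otimes H$ with $T'\subset T$.** By Step 2 and Burnside's theorem, the operators of $G'$ span $\mathrm{End}(H_{\mathbb C})$ over $\mathbb C$; as they are rational, they span $\mathrm{End}(H)$ over $\mathbb Q$. The group $G'$ acts trivially on $T$, so a $G'$-stable $W\subset T\otimes H$ is stable under $1\otimes f$ for all $f\in\mathrm{End}(H)$. Let $(h_a)$ be a basis of $H$, and let $\sum_a\tau_a\otimes h_a\in W$. Applying $1\otimes f$, where $f$ sends one $h_a$ to $h_{a'}$ and the other basis vectors to $0$, we get $\tau_a\otimes h_{a'}\in W$ for all $a,a'$. So with $T'=\{\tau\in T:\tau\otimes H\subset W\}$ all the $\tau_a$ lie in $T'$, and $W=T'\otimes H$.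

**Step 4: the kernel of $\varphi$ is everything.** Let $\varphi:T\otimes H\to H^1(Y,\mathbb Q)(-1)$ be a morphism of HS. Its kernel is a sub-HS, so by Steps 1 and 3 it is $T'\otimes H$. We check that $T'$ is a sub-HS of $T$. The Deligne torus acts by $h_T(z)\otimes h_H(z)$ and preserves $T'_{\mathbb C}\otimes H_{\mathbb C}$. The operator $1\otimes h_H(z)^{-1}$ preserves it as well. So $h_T(z)\otimes1$ does, and $h_T(z)T'_{\mathbb C}=T'_{\mathbb C}$ because $H\neq0$.

Write $T=T'\oplus T''$ as polarized HS. Then $\varphi$ embeds $T''\otimes H$ into $H^1(Y)(-1)$, which has no part of type $(3,0)$. So $T''^{2,0}\otimes H^{1,0}=0$. As $H\ne0$ we have $H^{1,0}\ne0$, hence $T''^{2,0}=0$, and $T''$ is purely of type $(1,1)$. By the Lefschetz $(1,1)$ theorem $T''\subset NS(S)_{\mathbb Q}\cap T=0$. So $T'=T$ and $\varphi=0$.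

The exceptional set is $B$ together with the finite set $\mathbb P^1\setminus U$. It does not depend on $Y$ or $\varphi$. $\square$

## Nonzero zero-cycles supported on a very general member of the pencil

For Theorem A we need $x\in C_t$ with $[x]\ne[b]$ in $CH_0(S)$. For Theorem B we need a version with extra elliptic factors, so we prove both at once. Let $E$ be an elliptic curve with origin $o_E$, let $m\ge1$, and put $V=S\times E^{m-1}$, of dimension $m+1$. For $(x,p)\in V$ let
$$z(x,p)=([x]-[b])\times([p_1]-[o_E])\times\cdots\times([p_{m-1}]-[o_E])\in CH_0(V).\tag{9}$$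
For $m=1$ this is $V=S$ and $z(x)=[x]-[b]$; for $m=2$ it is $(x,p_1)-(x,o_E)-(b,p_1)+(b,o_E)$.

**Fact (Count).** In $V^{(d)}\times V^{(d)}$, where $V^{(d)}$ is the $d$-th symmetric product, the set of pairs of rationally equivalent effective $0$-cycles is a countable union of closed algebraic subsets [V2, Lemma 10.7].

**Fact (BS).** (Bloch–Srinivas, Amer. J. Math. 105 (1983); [V2, Thm 10.19].) Let $V_1,V_2$ be smooth projective and let $Z$ be an integral class in $CH^k(V_1\times V_2)$ with $Z|_{\{v\}\times V_2}=0$ for all $v\in V_1$. Then some nonzero multiple of $Z$ is rationally equivalent to a cycle supported on $V_1'\times V_2$, with $V_1'\subsetneq V_1$ closed.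

We also use Baire's theorem in the form: an irreducible complex variety that lies in a countable union of closed algebraic subsets lies in one of them.

**Lemma 4.** For all but countably many $t$ there are $x\in C_t$ and $p\in E^{m-1}$ with $z(x,p)\ne0$ in $CH_0(V)$ ($\mathbb Q$-coefficients).

**Proof.** **Step 1: the vanishing locus is a countable union of closed sets.** Expanding (9), write $z=z^+-z^-$ with $z^\pm$ effective of degree $2^{m-1}$, depending algebraically on $(x,p)$. A zero-cycle vanishes with $\mathbb Q$-coefficients when some positive multiple is rationally equivalent to $0$, so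
$$\{z(x,p)=0\}=\bigcup_{N\ge1}\{(x,p):Nz^+\sim_{rat}Nz^-\},$$
and by (Count) this is a countable union of closed algebraic subsets $Z_i\subset V$, each belonging to one integer $N$.

**Step 2: no $Z_i$ is all of $V$.** Suppose some $Z_i=V$. Then one integer $N$ satisfies $Nz(x,p)\sim_{rat}0$, integrally, for all $(x,p)\in V$. Consider the integral cycle class
$$\mathcal Z=(\Delta_S-S\times b)\times(\Delta_E-E\times o_E)^{\times(m-1)}\in CH^{m+1}(V\times V),$$
where the factors of $V\times V$ are rearranged. Its restriction to $\{(x,p)\}\times V$ is $z(x,p)$. So (BS) applies to $N\mathcal Z$: a nonzero multiple of $\mathcal Z$ is rationally equivalent to a cycle supported on $V'\times V$ with $V'\subsetneq V$ closed.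

We compute the action $\mathcal Z^*\alpha=pr_{1*}([\mathcal Z]\cup pr_2^*\alpha)$ on $H^{m+1}(V)$ in two ways.

First, let $R$ be an irreducible component of the supported cycle. Let $V'_R\subset V'$ be the closure of its projection to the first factor, and let $i_R:\tilde V'_R\to V$ be a resolution of $V'_R$ composed with the inclusion. The resolution is an isomorphism over a dense open subset of $V'_R$, which meets the image of $R$, so $R$ is the pushforward under $i_R\times\mathrm{id}$ of its strict transform $\tilde R$. Hence $[R]^*\alpha=i_{R*}([\tilde R]^*\alpha)$. The Gysin map $i_{R*}$ raises Hodge types by $(c,c)$ with $c=\dim V-\dim\tilde V'_R\ge1$. So the image of $\mathcal Z^*$ has only Hodge types $(k,l)$ with $k,l\ge1$.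

Second, expand $\mathcal Z$. It is the signed sum $\sum_I(-1)^{|I|}\,\mathrm{graph}(f_I)$ over sets $I$ of factors of $V$, where $f_I:V\to V$ replaces the coordinates in $I$ by the base points $b$ or $o_E$. So $\mathcal Z^*=\sum_I(-1)^{|I|}f_I^*$. Take $0\ne\omega\in H^0(S,K_S)$, which exists because $p_g(S)>0$, and $0\ne\eta\in H^0(E,\Omega^1)$. For $I\neq\emptyset$ the map $f_I$ is constant in some coordinate, and each factor of $\omega\boxtimes\eta\boxtimes\cdots\boxtimes\eta$ has positive degree, so $f_I^*$ kills this form. For $I=\emptyset$ we have $f_I=\mathrm{id}$. Therefore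
$$\mathcal Z^*(\omega\boxtimes\eta\boxtimes\cdots\boxtimes\eta)=\omega\boxtimes\eta\boxtimes\cdots\boxtimes\eta\ne0,$$
a class of type $(m+1,0)$. This contradicts the first computation.

**Step 3: only countably many $C_t$ can be bad.** Suppose $C_t$ is smooth and $z=0$ on all of $C_t\times E^{m-1}$. This variety is irreducible of dimension $m$, so by Baire it lies in some $Z_i$. By Step 2, $\dim Z_i\le m$, so $C_t\times E^{m-1}$ is an irreducible component of $Z_i$. There are countably many such components in all, and different $t$ give different subvarieties. So at most countably many $t$ with $C_t$ smooth are bad, and the singular members are finitely many. $\square$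

## The product $\xi_C\bullet pr_C^*D$

**Proof of Theorem A.** Let $t$ be outside the countable exceptional sets of Lemma 3 and of Lemma 4 with $m=1$, with $C=C_t$ smooth. Put $X=S\times C$, $H=H^1(C,\mathbb Q)$, $\xi=\xi_C$.

**Step 1: $\xi\in\mathcal F^2CH^2(X)$.** Let $w$ be a correspondence from $CH^2(X)$ to $CH^k(Y)$ with $k\in\{0,1\}$. By Lemma 2, $\xi$ is homologically trivial. If $k=0$, then $w_*\xi$ is homologically trivial in $CH^0(Y)=\mathbb Q$, hence $0$. If $k=1$, then $w\in CH^2(X\times Y)$, the class $w_*\xi$ lies in $CH^1_{hom}(Y)$, and $[w]_*:H^3(X)\to H^1(Y)(-1)$ is a morphism of HS. Its restriction to $T\otimes H$ is zero by Lemma 3. Since $AJ(\xi)=v\in J(T\otimes H)_{\mathbb Q}$ by Lemma 2, (AJ) gives $AJ(w_*\xi)=[w]_*v=0$, and $w_*\xi=0$ because $AJ$ is injective on $CH^1_{hom}(Y)$.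

**Step 2: the divisor.** By Lemma 4 with $m=1$ choose $x\in C$ with $[x]-[b]\ne0$ in $CH_0(S)$. Since $b\in C$ too, $D=[x]-[b]$ is a divisor in $\mathrm{Pic}^0(C)$. The divisor $pr_C^*D$ is algebraically, hence numerically, trivial, so $pr_C^*D\in\mathcal F^1CH^1(X)$.

**Step 3: the product is not in $\mathcal F^3$.** The map $pr_{S*}:CH^3(X)\to CH^2(S)$ is induced by the graph of $pr_S$, a class in $CH^2(X\times S)$, and $2<3$. So it is one of the correspondences tested by $\mathcal F^3CH^3(X)$. By (6) and the remarks on harmless corrections,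
$$pr_{S*}(\xi\bullet pr_C^*D)=j_*D-\deg(D)\,o-\sum_ipr_{S*}\big(L_i^*\times(j^*L_i\bullet D)\big)=[x]-[b]\ne0,\tag{10}$$
since $\deg D=0$ and $CH^2(C)=0$. Hence $\xi\bullet pr_C^*D\notin\mathcal F^3CH^3(X)$. $\square$

## Several divisors, and all codimensions for the pairs $(2,1)$ and $(2,2)$

Parts 1 and 2 of Theorem B are proved above. We prove part 4 first, because part 3 uses it.

**Proof of Theorem B, part 4.** The plan is to give each further divisor its own elliptic curve. Choose $t$ outside the exceptional sets of Lemma 3 and of Lemma 4 for the given $m$, with $C=C_t$ smooth, and take $x\in C$, $p\in E^{m-1}$ with $z(x,p)\neq0$. On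
$$X_m=S\times C\times E^{m-1}$$
let $\xi$ be the pullback of $\xi_C$. By Step 1 of the proof of Theorem A, which uses only Lemmas 2 and 3, and by Lemma 1(a), $\xi\in\mathcal F^2CH^2(X_m)$. Let $D_1$ be the pullback of $[x]-[b]\in\mathrm{Pic}^0(C)$, and for $1\le i\le m-1$ let $D_{i+1}$ be the pullback of $[p_i]-[o_E]$ from the $i$-th factor $E$. All $D_i$ are algebraically trivial, so they lie in $\mathcal F^1CH^1(X_m)$.

The product $\xi\bullet D_1\bullet\cdots\bullet D_m\in CH^{m+2}(X_m)$ is the exterior product of $\xi_C\bullet pr_C^*([x]-[b])$ on $S\times C$ with the cycles $[p_i]-[o_E]$ on the factors $E$. Its pushforward to $V=S\times E^{m-1}$ is, by the computation (10), the exterior product of $[x]-[b]$ with the $[p_i]-[o_E]$, that is, $z(x,p)\ne0$ in $CH^{m+1}(V)$. As $m+1<m+2$, the product is not in $\mathcal F^{m+2}CH^{m+2}(X_m)$. $\square$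

**Proof of Theorem B, part 3.** **Step 1: the lowest codimensions.** The case $m=1$ of part 4 is a failure for $(\nu_1,r_1,\nu_2,r_2)=(2,2,1,1)$. For $m=2$ the divisors $D_1,D_2$ are homologically trivial, so $D_1\bullet D_2\in\mathcal F^2CH^2(X_2)$ by part 2, while $\xi\bullet(D_1\bullet D_2)\notin\mathcal F^4CH^4(X_2)$ by part 4. This is a failure for $(2,2,2,2)$.

**Step 2: raising the codimensions.** Suppose $\xi_1\in\mathcal F^{\nu_1}CH^{s_1}(X)$ and $\xi_2\in\mathcal F^{\nu_2}CH^{s_2}(X)$ have $\xi_1\bullet\xi_2\notin\mathcal F^{\nu_1+\nu_2}$. For $a,b\ge0$ consider on $X\times\mathbb P^a\times\mathbb P^b$ the classes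
$$\xi_1\times pt\times\mathbb P^b\in\mathcal F^{\nu_1}CH^{s_1+a},\qquad \xi_2\times\mathbb P^a\times pt\in\mathcal F^{\nu_2}CH^{s_2+b}.$$
They lie in these groups because pullback from $X$ preserves the filtration (Lemma 1(a)) and so does multiplication by the class of $pt$ pulled back from a projective space (Lemma 1(b)). Their product is $(\xi_1\bullet\xi_2)\times pt\times pt$, whose pushforward to $X$ is $\xi_1\bullet\xi_2\notin\mathcal F^{\nu_1+\nu_2}$. So by Lemma 1(a) the product is not in $\mathcal F^{\nu_1+\nu_2}$. Taking $a,b\ge0$ arbitrary, $(2,2,1,1)$ yields all $(r_1,r_2)$ with $r_1\ge2$, $r_2\ge1$ for the pair $(2,1)$, and $(2,2,2,2)$ yields all $r_1,r_2\ge2$ for the pair $(2,2)$.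

**Step 3: sharpness.** If $r_i<\nu_i$ for some $i$, then $\mathcal F^{\nu_i}CH^{r_i}=0$ by Lemma 1(c), and (2) holds trivially. So the ranges are sharp. The product in Theorem A lies in $\mathcal F^2$ by part 1 but not in $\mathcal F^3$, so the exponent $\max(2,1)=2$ is optimal for $(2,1)$. $\square$

## Surfaces with $CH_0(S)=\mathbb Q$

The counterexample used $p_g(S)>0$ twice: it makes $CH_0(S)$ large (Lemma 4), and it makes $T$ nonzero. If $CH_0(S)=\mathbb Q$, the stripped diagonal $P$ of (8) is itself zero, and with it the cycles $\xi_C$. The simplest case is $S=\mathbb P^2$ with a line $\ell$, where the diagonal decomposes as $\Delta=o\times\mathbb P^2+\mathbb P^2\times o+\ell\times\ell$.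

**Proof of Theorem C.** **Step 1: $P$ is supported over a curve.** For every $x\in S$ we have $[x]-[o]=0$ in $CH_0(S)=\mathbb Q$ by hypothesis. To apply (BS) we need one integer for all $x$. The set $S$ is the union over $N\ge1$ of the sets $\{x:N[x]\sim_{rat}N[o]\}$, each a countable union of closed algebraic subsets by (Count). By Baire one of these closed subsets is $S$, so one $N$ satisfies $N([x]-[o])\sim_{rat}0$ integrally for all $x$. The restriction of the integral class $\Delta_S-S\times o$ to $\{x\}\times S$ is $[x]-[o]$. So (BS), applied to $N(\Delta_S-S\times o)$, shows that with $\mathbb Q$-coefficients $\Delta_S-S\times o$ is supported on $V\times S$ with $V\subsetneq S$ closed. The other terms of $P$, namely $o\times S$ and the $L_i\times L_i^*$, are supported over a point and over divisors of the first factor. After enlarging $V$ to a curve, $P$ is supported on $V\times S$.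

**Step 2: the shape of $P$.** Let $V_k$ be the components of $V$, with normalizations $\tilde V_k$. Since $P$ has dimension $2$ and $V_k\times S$ has dimension $3$, and $\tilde V_k\times S\to V_k\times S$ is finite and surjective, $P$ is the pushforward of a divisor class on $\coprod_k\tilde V_k\times S$. By (4), such a divisor class on $\tilde V_k\times S$ is $A_k\times S+\tilde V_k\times B_k$ with $A_k\in\mathrm{Pic}(\tilde V_k)_{\mathbb Q}$, $B_k\in\mathrm{Pic}(S)_{\mathbb Q}$. It pushes forward to (the image of $A_k$)$\,\times S+V_k\times B_k$. Expanding the $B_k$ in the basis $(L_i^*)$, we get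
$$P=z\times S+\sum_iM_i\times L_i^*,\qquad z\in CH_0(S),\ M_i\in\mathrm{Pic}(S)_{\mathbb Q}.\tag{11}$$

**Step 3: $P=0$.** Recall that $(\alpha\times\beta)_*\zeta=\deg(\alpha\bullet\zeta)\beta$ when the degrees match, and it is $0$ otherwise. From (8), $P_*[S]=[S]-[S]=0$, and $P_*L=L-\sum_i(L_i\cdot L)L_i^*=0$ for all $L\in\mathrm{Pic}(S)_{\mathbb Q}$. From (11), $P_*[S]=\deg(z)[S]$ and $P_*L=\sum_i(M_i\cdot L)L_i^*$. So $\deg z=0$, whence $z=0$, because $CH_0(S)=\mathbb Q$ by the degree. Also $M_i\cdot L=0$ for all $i$ and $L$, whence $M_i=0$, because the intersection form is nondegenerate on $\mathrm{Pic}(S)_{\mathbb Q}=NS(S)_{\mathbb Q}$. Thus $P=0$, that is,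
$$\Delta_S=o\times S+S\times o+\sum_iL_i\times L_i^*.\tag{12}$$

**Step 4: every cycle on $S\times C$ is built from cycles on $C$.** Let $\zeta\in CH^r(S\times C)$. On $S\times S\times C$ with projections $p_{12},p_{13},p_{23}$ put $\Pi\cdot\zeta=p_{23*}(p_{12}^*\Pi\bullet p_{13}^*\zeta)$ for $\Pi\in CH^2(S\times S)$. For $\Pi=\Delta_S$ this is $\zeta$. For $\Pi=\alpha\times\beta$ the projection formula and base change $p_{23*}p_{13}^*=pr_C^*pr_{C*}$ give
$$(\alpha\times\beta)\cdot\zeta=pr_S^*\beta\bullet p_{23*}p_{13}^*(\zeta\bullet pr_S^*\alpha)=\beta\times pr_{C*}(\zeta\bullet pr_S^*\alpha).$$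
So (12) yields
$$\zeta=S\times pr_{C*}\big(\zeta\bullet(o\times C)\big)+o\times pr_{C*}(\zeta)+\sum_iL_i^*\times pr_{C*}(\zeta\bullet pr_S^*L_i).\tag{13}$$

**Step 5: $\mathcal F^2=0$.** The classes $pr_{C*}(\cdots)$ in (13) are images of $\zeta$ under correspondences into groups $CH^k(C)$, and these groups vanish unless $k\in\{0,1\}$. If $\zeta\in\mathcal F^2CH^r(S\times C)$, all these images are zero, so $\zeta=0$. Since the filtration decreases, $\mathcal F^\nu CH^r(S\times C)=0$ for all $\nu\ge2$.

**Step 6: (2) holds on $S\times C$.** If $\nu_1=0$ or $\nu_2=0$, this is Theorem B, part 1. If $\max(\nu_1,\nu_2)\ge2$, then by Step 5 one of the two cycles is zero, and so is the product. There remains $\nu_1=\nu_2=1$. Let $\zeta\in\mathcal F^1$ be numerically trivial. By Lemma 1(a) with $\nu=1$, the classes $pr_{C*}(\cdots)$ in (13) are numerically trivial on the curve $C$, hence homologically trivial. By (13), $\zeta$ is then homologically trivial. So numerical and homological equivalence agree on $S\times C$, and Theorem B, part 2 applies. $\square$
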